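# Weighted trees in the Euclidean plane with distortion $O(\sqrt n)$

## 1. Weighted stars in the plane

Let $T$ be a tree on $n$ vertices with positive edge weights, and let $d_T(u,v)$ be the total weight of the path from $u$ to $v$. The vertex set with $d_T$ is an *$n$-point tree metric*; it is unweighted if all weights are $1$.

**Definition (distortion).** For an injective map $f$ from a finite metric space $(X,d)$ into $\mathbb R^2$ with the Euclidean norm, the distortion of $f$ is
$$\Big(\max_{u\neq v}\frac{\|f(u)-f(v)\|}{d(u,v)}\Big)\cdot\Big(\max_{u\neq v}\frac{d(u,v)}{\|f(u)-f(v)\|}\Big).$$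
The distortion of $(X,d)$ into the plane is the infimum over all such $f$. For another normed space as target, use its norm in the formula.

If $A\,d\le\|f(u)-f(v)\|\le B\,d$ for all pairs, with $A>0$, then the distortion of $f$ is at most $B/A$. Scaling $f$ changes nothing. A weighted path has distortion $1$: lay it out on a line. The next simplest trees are stars, and for them everything can be done by hand.

**Proposition 1.** Every star on $n\ge2$ vertices with positive edge weights embeds into the Euclidean plane with distortion at most $32\sqrt n$.

*Proof.* Send the center to $0$. For each integer $k$ collect the leaves whose weight lies in $[2^k,2^{k+1})$. Let there be $n_k$ of them; if $n_k\geq 1$, put $s=\lceil\sqrt{n_k}\,\rceil$ and send these leaves to distinct points of the grid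
$$2^k\Big(1+\frac i{2s},\ \frac js\Big),\qquad 0\le i,j\le s-1 .$$
Each such point has norm less than $2^k\sqrt{1.5^2+1}<2\cdot2^k$. So a leaf of weight $w$ has image of norm at most $2w$, and the norm is at least $2^k>w/2$. Two leaves of weights $w,w'$ have distance $w+w'$, so their images are at distance at most $2(w+w')$. Thus $f$ is $2$-Lipschitz.

For the other direction, a leaf and the center have $d/\|f-f\|<2$. Two leaves in the same group are at distance less than $4\cdot2^k$, and their images differ by at least $2^k/(2s)$ in some coordinate, so the ratio is at most $8s\le16\sqrt{n_k}\le16\sqrt n$. For two leaves in groups $k<l$, the first coordinates differ by more than $2^l-\frac32 2^k\ge 2^l/4$, while the distance is less than $2^{l+1}+2^{k+1}\le3\cdot2^l$; the ratio is at most $12$. Altogether the distortion is at most $2\cdot16\sqrt n$. $\square$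

The order $\sqrt n$ cannot be improved, and this holds for every norm on the plane.

**Proposition 2.** Let $X$ be a $2$-dimensional normed space and $n\ge3$. The star with $n-1$ unit edges needs distortion at least $\sqrt{n-1}-1$ in $X$.

*Proof.* Let $f$ have distortion $\Delta$, scaled so that $d(u,v)\le\|f(u)-f(v)\|\le\Delta\,d(u,v)$. The leaf images lie within $\Delta$ of the image of the center and are pairwise at distance at least $2$. So the $n-1$ open unit balls around them are disjoint and contained in a ball of radius $\Delta+1$. A ball of radius $r$ in $X$ has area $r^2$ times the area of the unit ball. Comparing areas gives $n-1\le(\Delta+1)^2$. $\square$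

Which features of the star were used? The first coordinate of Proposition 1 is, up to a factor $2$, the depth of the leaf, slightly altered so that leaves of equal depth do not all collide. The second coordinate separates the leaves that still nearly collide in the first coordinate. We now ask what happens to both coordinates in a general tree.

## 2. The statements for trees and normed planes

The problem, as stated in "06481 Abstracts Collection" (https://drops.dagstuhl.de/opus/volltexte/2007/1029/pdf/06481_abstracts_collection.1029.pdf), lists the bound $\Omega(\sqrt n)$ from stars, the upper bound $O(\sqrt n)$ for unweighted trees, for unweighted outerplanar graphs and for weighted stars (more generally ultrametrics), and for weighted trees only the trivial upper bound $n$. It asks whether $O(\sqrt n)$ holds for weighted trees. The answer is yes.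

**Theorem 1.** Let $K=24000$ and $C=12K(K+1)$. Every tree on $n$ vertices with positive edge weights embeds into the Euclidean plane with distortion at most $C\sqrt n$.

**Theorem 2.** Let $X$ be a $2$-dimensional normed space. Every $n$-point subset of an $\mathbb R$-tree ($n\ge2$) embeds into $X$ with distortion at most $2C\sqrt n$. For $n\ge3$ the star with $n-1$ unit edges needs distortion at least $\sqrt{n-1}-1$ in $X$. Hence the worst-case distortion of $n$-point tree metrics in $X$ is $\Theta(\sqrt n)$, with absolute constants.

Two things change when we pass from stars to trees. In a star the altered depths of different leaves are independent choices, whereas in a tree altering one edge moves a whole subtree. And in a star the second coordinate only had to be small compared with the leaf weights, whereas in a tree it must be Lipschitz along every edge while still separating all near-collisions at all scales. Sections 3 and 4 deal with the second coordinate, Section 5 with the first.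

For $n=1$ there is nothing to prove. From now on $n\ge2$, the tree $T$ is fixed and rooted at a vertex $r_0$, and $d=d_T$.

## 3. Preorder and right chains

Let $\mathrm{sub}(v)$ be the set of descendants of $v$, including $v$, and $m(v)=|\mathrm{sub}(v)|$. "Ancestor" and "descendant" include the vertex itself unless we say *strict*. Order the children of each vertex so that $m$ is non-increasing; the *first child* has maximal $m$. Let $<$ be the resulting preorder: a vertex comes first, then the subtrees of its children in order. Each $\mathrm{sub}(v)$ is an interval of the preorder that starts with $v$. Write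
$$u\prec v\iff u<v\ \text{ and $u$ is not an ancestor of }v .$$
One reads $u\prec v$ as "$u$ is to the left of $v$". We write $\mathrm{lca}$ for the lowest common ancestor.

**Definition (right chain).** A right chain is a sequence $u_0\prec u_1\prec\dots\prec u_k$ with $k\ge0$.

**Example.** This tree will accompany us. The root $r$ has children $s,t$; $s$ has leaf children $s_1,s_2,s_3$; $t$ has one child $t_1$, which has leaf children $t_{11},t_{12}$. So $n=9$, and the preorder is $r,s,s_1,s_2,s_3,t,t_1,t_{11},t_{12}$. Here $s\prec t$ and $s_1\prec s_3\prec t_{11}\prec t_{12}$ is a right chain, but $r\not\prec s$ and $s\not\prec s_1$.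

**Order facts.** These are used throughout.

* **(O1)** The relation $\prec$ is transitive, and two vertices not in ancestor relation are $\prec$-comparable. Let $u\prec v\prec w$. If $u$ were an ancestor of $w$, the interval $\mathrm{sub}(u)$ would contain $u$ and $w$, hence $v$, contradicting $u\prec v$. The second claim is the definition.
* **(O2)** Let $u\prec v$, $a=\mathrm{lca}(u,v)$, and $b$ the child of $a$ towards $v$. Then $b$ is a non-first child and $u<b$. Indeed $u\ne a$ since $u$ is not an ancestor of $v$, and $v\neq a$ since $u<v$. So $u$ lies in the subtree of another child of $a$, and an earlier one; that interval precedes $\mathrm{sub}(b)$.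
* **(O3)** If $u\prec v\in\mathrm{sub}(a)$ and $u\notin\mathrm{sub}(a)$, then $u\prec w$ for all $w\in\mathrm{sub}(a)$. Indeed $u$ precedes the interval $\mathrm{sub}(a)$. If $u$ were an ancestor of $w$, then $u$ and $a$, both ancestors of $w$, would be in ancestor relation; as $u\notin\mathrm{sub}(a)$, $u$ would be a strict ancestor of $a$, hence an ancestor of $v$.
* **(O4)** If $u\in\mathrm{sub}(a)$, $v\notin\mathrm{sub}(a)$ and $u\prec v$, then $w\prec v$ for all $w\in\mathrm{sub}(a)$. Indeed $v$ follows the interval $\mathrm{sub}(a)$. If $w$ were an ancestor of $v$, so would $a$ be.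

## 4. The second coordinate as a system of difference constraints

Let $\rho$ be a tree metric on the same tree $T$ given by some positive edge weights, and let $x(v)=\rho(r_0,v)$ be the depth in it. If $a$ is an ancestor of $v$, then $x(v)-x(a)=\rho(a,v)$. For any $u,v$ with $a=\mathrm{lca}(u,v)$ we get $x(u)-x(v)=\rho(a,u)-\rho(a,v)$, so $|x(u)-x(v)|\le\rho(u,v)$ always. So $x$ already separates perfectly two vertices in ancestor relation, and the trouble comes from pairs $u\prec v$.

Fix $K=24000$ and $\varepsilon=n^{-1/2}$. We would like a function $y$ with
$$|y(p)-y(q)|\le K\rho(p,q)\ \text{ on edges},\qquad y(v)-y(u)\ge G(u,v):=\varepsilon\rho(u,v)-K|x(u)-x(v)|\quad(u\prec v).\tag{1}$$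
The second constraint says that vertices nearly colliding in $x$ are separated by $y$, with the right one higher. Fixing this sign is what makes the problem linear: (1) is a system of lower bounds on differences.

Such systems are solved by longest walks. For instance, $y_2-y_1\ge1$, $y_3-y_2\ge1$, $y_1-y_3\ge-1$ is unsolvable, because the sum says $0\ge1$; with $-2$ in place of $-1$ it is solved by $y=(0,1,2)$.

**Definition (walks).** A walk on the vertices of $T$ uses steps of two kinds. An *arc* $u\to v$ is allowed when $u\prec v$ and contributes $G(u,v)$. An *edge move* goes between adjacent vertices $p,q$ of $T$, in either direction, and contributes $-K\rho(p,q)$. The *net* of a walk is the sum of its contributions.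

**Proposition 3.** Suppose $d\le\rho\le6d$ and no closed walk has positive net. Then $T$ embeds into the Euclidean plane with distortion at most $12K(K+1)\sqrt n$.

*Proof.* Let $y(v)$ be the maximum net of a walk ending at $v$, the trivial walk having net $0$. The maximum exists: deleting a closed subwalk never decreases the net, so only the finitely many walks without repeated vertices matter. Appending an edge move gives $y(q)\ge y(p)-K\rho(p,q)$ for adjacent $p,q$; adding along paths, $|y(u)-y(v)|\le K\rho(u,v)$ for all $u,v$. Appending an arc gives $y(v)\ge y(u)+G(u,v)$. So (1) holds. Let $f=(x,y)$. Then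
$$\|f(u)-f(v)\|\le(1+K)\rho(u,v)\le6(K+1)\,d(u,v).$$
If $u,v$ are in ancestor relation, then $|x(u)-x(v)|=\rho(u,v)$. If $u\prec v$, then either $|x(u)-x(v)|\ge\varepsilon\rho(u,v)/(2K)$, or by (1) $y(v)-y(u)\ge\varepsilon\rho(u,v)/2$. In all cases $\|f(u)-f(v)\|\ge\rho(u,v)/(2K\sqrt n)\ge d(u,v)/(2K\sqrt n)$. So $f$ is injective and its distortion is at most $6(K+1)\cdot2K\sqrt n$. $\square$

**The obvious choice $\rho=d$ fails.** Let us take for $x$ the depth in $T$ itself and test the unit star with leaves $\ell_1,\dots,\ell_{n-1}$ in order. All leaves have $x=1$, so the walk $\ell_1\to\ell_2\to\dots\to\ell_{n-1}$, followed by the two edge moves back to $\ell_1$ through the center, has net $2\varepsilon(n-2)-2K$. This is positive as soon as $(n-2)/\sqrt n>K$. No other $y$ would help: if $A\,d\le\|f-f\|\le B\,d$ with $x$ constant on the leaves, then the $n-1$ values of $y$ have gaps at least $2A$ and range at most $2B$, so $B/A\ge n-2$.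

In Proposition 1 the remedy was to move leaf weights by factors between constants. A random way to do this is $x(\ell_i)=1+U_i$ with independent uniform $U_i\in[0,1]$. An arc then contributes positively only if its endpoints have $x$-values within about $\varepsilon/K$, and a strip of width $1/\sqrt n$ contains about $\sqrt n$ leaves in expectation, enough for a gain of order $\varepsilon\sqrt n=1$ only. We now do the same in a general tree, keeping $d\le\rho\le6d$.

## 5. Core, pieces, and the random reweighting

**Definition (core, pieces).** A vertex $v$ is *core* if $m(v)>\sqrt n$. If $b$ is non-core with core parent, then $S=\mathrm{sub}(b)$ is a *piece* with root $b_S=b$.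

The core contains $r_0$ (as $n\ge2$) and is closed under ancestors. Each non-core vertex has a unique topmost non-core ancestor, whose parent is core. So the pieces partition the non-core vertices; they are preorder intervals, and $|S|=m(b_S)\le\sqrt n$.

**Definition (reweighting).** Let $B$ be the set of all piece roots together with all non-first children whose parent is non-core. All elements of $B$ are non-core. Put $\alpha_b=1$ if $b$ is a piece root, and $\alpha_b=(m(\mathrm{parent}(b))/\sqrt n)^{1/2}\le1$ otherwise. For parameters $U_b\in[0,1]$ ($b\in B$) set
$$x(v)=d(r_0,v)+\sum_{b\in B,\ b\text{ ancestor of }v}\alpha_bU_b\,d(\mathrm{parent}(b),v).$$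

So $U_b$ stretches the whole subtree of $b$, together with the edge above $b$, by an additional factor $\alpha_bU_b$.

**Example (continued).** With $n=9$ the core is $\{r,s,t\}$. The pieces are $\{s_1\},\{s_2\},\{s_3\}$ and $\{t_1,t_{11},t_{12}\}$. The set $B$ consists of $s_1,s_2,s_3,t_1$ (piece roots) and $t_{12}$, with $\alpha_{t_{12}}=(3/3)^{1/2}=1$. The non-first child $t$ is not in $B$, since its parent is core and $t$ is core. With unit weights $x(s_i)=2+U_{s_i}$, $x(t_1)=2+U_{t_1}$, $x(t_{11})=3+2U_{t_1}$, $x(t_{12})=3+2U_{t_1}+U_{t_{12}}$.

**Step 1: the reweighting costs at most a factor 6.** For an edge of weight $w$ from $p$ to its child $v$, the definition gives $x(v)-x(p)=w(1+\sum_b\alpha_bU_b)$, the sum over the $b\in B$ that are ancestors of $v$. (If $b=v$, the term $d(p,v)=w$ is new; if $b$ is an ancestor of $p$, the distance grows by $w$.) At most one of these $b$ is a piece root. Let $b_1,b_2,\dots$, top down, be the others, with parents $g_1,g_2,\dots$. Then $m(g_1)\le\sqrt n$. Since $b_j$ is not a first child, $g_j$ has another child whose subtree is at least as large, so $m(b_j)\le m(g_j)/2$; and $g_{j+1}\in\mathrm{sub}(b_j)$.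 Hence $m(g_{j+1})\le m(b_j)\le m(g_j)/2$, and $\sum_j\alpha_{b_j}\le\sum_{j\ge0}2^{-j/2}=(1-2^{-1/2})^{-1}<3.42$. Therefore
$$w\le x(v)-x(p)\le6w.\tag{2}$$
Let $\rho$ be the tree metric with edge weights $x(v)-x(p)$. Then $d\le\rho\le6d$ and $x(v)=\rho(r_0,v)$, so we are in the situation of Section 4. On core vertices $x$ does not depend on $U$, since no ancestor of a core vertex lies in $B$.

**Step 2: a sum that the probabilistic part will need.** For $e$ in a piece $S$,
$$\sum_{w\in S,\ w\succ e}\Big(\frac{\sqrt n}{m(\mathrm{lca}(e,w))}\Big)^{1/2}\le7\sqrt n.\tag{3}$$
Consider the $w$ with $2^i\le m(\mathrm{lca}(e,w))<2^{i+1}$. Here $\mathrm{lca}(e,w)\in S$, so $i\ge0$ and $2^i\le\sqrt n$. All these $w$ are descendants of the topmost ancestor of $e$ in $S$ with $m<2^{i+1}$, so there are fewer than $2^{i+1}$ of them. The sum is at most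
$$n^{1/4}\sum_{2^i\le\sqrt n}2^{i+1}2^{-i/2}=2n^{1/4}\sum_{2^i\le\sqrt n}2^{i/2}\le2n^{1/4}\cdot3.42\,n^{1/4}\le7\sqrt n .$$

Steps 1 and 2 explain the weights $\alpha_b$. With $\alpha_b=1$ throughout, the upper bound in (2) is lost: in a piece that is a complete binary tree of height $h$, the edge to the last leaf would get the factor $h+2$ when all $U_b=1$, and $h$ may be of order $\log n$. With $\alpha_b=(m/\sqrt n)^s$, Step 1 needs $s>0$ for a geometric series and the computation of Step 2 needs $s<1$; we take $s=1/2$.

## 6. A chain inequality that forbids positive closed walks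

Put $\kappa=612$ and $\tau=\varepsilon/K$. For a right chain $u_0\prec\dots\prec u_k$ write
$$r_i=\rho(u_{i-1},u_i),\quad\Delta_i=x(u_i)-x(u_{i-1}),\quad D=\sum|\Delta_i|,\quad Q=\varepsilon\sum r_i .$$
The arcs of the chain contribute $Q-KD$ in total. The simplest closed walk follows a right chain from $v$ to $u$ and returns through the vertex $a=\mathrm{lca}(u,v)$ at cost $K(\rho(a,u)+\rho(a,v))$. This suggests asking that $Q$ be bounded by a multiple of $D$ plus the height of the chain above.

**Property (H).** For every vertex $a$, every right chain in $\mathrm{sub}(a)\setminus\{a\}$ and every $R\ge\max_i\rho(a,u_i)$: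
$$Q\le\kappa R+\frac K4D.$$

**Lemma 1.** If (H) holds, no closed walk has positive net.

A general closed walk goes back to the left several times, through different vertices, and (H) speaks only about a single right chain. The plan is to take a shortest counterexample, find the return to the left that is least deep, and replace the stretch around it by a single arc; (H) shows that this gains.

**Step 1: a shortest counterexample repeats no vertex.** Suppose there is a closed walk of positive net, and take one with the fewest steps. It visits no vertex twice, since otherwise it splits into two shorter closed walks, one of which has positive net. It contains an arc, since edge moves contribute negatively; and it contains an edge move, since arcs strictly increase the preorder.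

**Step 2: every run of edge moves goes to the left.** Consider a maximal nonempty run of edge moves, from $u$ to $v$, preceded by an arc $p\to u$ and followed by an arc $v\to q$ (possibly the same arc). As no vertex repeats, the run is the tree path from $u$ to $v\ne u$, and it contributes $-K\rho(u,v)$. We exclude three positions of $u,v$.

* *$v$ is a descendant of $u$.* Since $p<u$, we have $p\notin\mathrm{sub}(u)$, so $p\prec v$ by (O3). The path from $p$ to $v$ passes $u$, so $\rho(p,v)=\rho(p,u)+\rho(u,v)$; also $|x(p)-x(v)|\le|x(p)-x(u)|+\rho(u,v)$. Hence $G(p,v)\ge G(p,u)-K\rho(u,v)$. The two arcs are distinct, since $p=v$ would give $v<u$. Replacing $p\to u$ and the run by $p\to v$ gives a shorter closed walk with no smaller net, a contradiction.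
* *$v$ is an ancestor of $u$.* As $v\prec q$, we have $q\notin\mathrm{sub}(v)$, so $u\prec q$ by (O4); in particular $q\ne u$ and the arcs are distinct. The path from $u$ to $q$ passes $v$, and as before $G(u,q)\ge G(v,q)-K\rho(u,v)$. Replace the run and $v\to q$ by $u\to q$, a contradiction.
* *$u\prec v$.* Then $G(u,v)\ge-K\rho(u,v)$, because $|x(u)-x(v)|\le\rho(u,v)$. The vertices are not in ancestor relation, so the run has at least two edges. Replace it by the arc $u\to v$, a contradiction.

So $v\prec u$ for every such run; we call it a *left move* from $u$ to $v$. Call endpoints of arcs *nodes*. The walk is a cyclic sequence of nodes, consecutive ones joined by an arc or a left move, with no two consecutive left moves and at least one left move.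

**Step 3: the top vertex of the walk.** Let $v_0$ be the lca of all visited vertices. It is visited: otherwise the visited vertices lie in at least two child subtrees of $v_0$; edge moves stay inside a child subtree and arcs never go to an earlier one, so the walk could not close up. It is not an endpoint of an arc, because all visited vertices are its descendants: an arc out of $v_0$ would need a non-descendant as target, and an arc into $v_0$ a source $<v_0$. So $v_0$ is an interior vertex of a left move, and as the path of the left move stays in $\mathrm{sub}(v_0)$, it is the lca of that left move. Being visited once, it is the lca of exactly one left move.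

In general let $a_i$ be the lca of the $i$-th left move. Its endpoints are not in ancestor relation, so $a_i$ is an interior vertex of the move; since vertices are not revisited, $a_i$ is not a node, and the $a_i$ are pairwise distinct. Cut the cyclic walk at the visit of $v_0$, so that time starts and ends there.

**Step 4: exactly one left move is impossible.** Let it go from $u$ to $v$. The rest of the walk is a right chain from $v$ to $u$ in $\mathrm{sub}(v_0)\setminus\{v_0\}$, with quantities $Q,D$. Let $X_w=\rho(v_0,w)$ and $R=\max X$ over the nodes. The chain passes through depth $R$, so $D\ge(R-X_v)+(R-X_u)$, that is, $R\le\frac12(D+X_u+X_v)$. By (H) the net is at most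
$$\kappa R+\tfrac K4D-KD-K(X_u+X_v)\le\big(\tfrac\kappa2-\tfrac{3K}4\big)(D+X_u+X_v)<0,$$
a contradiction. So there are at least two left moves.

**Step 5: the surroundings of a lower left move.** Consider a left move $i$, from $u$ to $v$, with $a_i\ne v_0$. Take the maximal time interval containing the visit of $a_i$ during which the walk is in $\mathrm{sub}(a_i)$; note $v_0\notin\mathrm{sub}(a_i)$, so the interval is entered and left. An edge move entering or leaving $\mathrm{sub}(a_i)$ would use $a_i$ and its parent, but $a_i$ is visited only once, between two of its children. So the interval is entered by an arc $s'\to s_e$ and left by an arc $s_x\to s''$, with $s',s''\notin\mathrm{sub}(a_i)$. By (O3) and (O4),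
$$s'\prec w\prec s''\qquad\text{for all }w\in\mathrm{sub}(a_i).$$
The nodes $s_e,\dots,u$ form the *pre-visit*, the nodes $v,\dots,s_x$ the *post-visit*. Write $X_w=\rho(a_i,w)$, let $R_i^{pre},R_i^{post}$ be the maxima of $X$ over the two, and $m_i=\min(R_i^{pre},R_i^{post})$; it is positive as $a_i$ is not a node. Choose $i$, among left moves with $a_i\ne v_0$, minimizing $m_i$, and put $m=m_i$.

Since the interval is bounded by arcs, every other left move lies entirely inside or outside it. If a left move $j\ne i$ lies inside, then $a_j$ is a strict descendant of $a_i$, so $a_j\ne v_0$. The maximal interval in $\mathrm{sub}(a_j)$ around the visit of $a_j$ is contained in the interval of $i$ and does not contain the visit of $a_i$; so all nodes of the pre- and post-visit of $j$ lie in the pre-visit of $i$, or all lie in the post-visit of $i$. For these nodes the depth relative to $a_j$ is strictly smaller than the depth relative to $a_i$. By the choice of $i$, $m_j\ge m$.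

**Step 6: the case $R_i^{pre}\le R_i^{post}$, so $m=R_i^{pre}$.** Let $q^*$ be the first node of the post-visit with $X_{q^*}\ge m$. There is no left move $j$ in the pre-visit of $i$: it would have $R_j^{post}<m$. There is no left move $j$ in the post-visit ending at or before $q^*$: its pre-visit would consist of nodes of the post-visit of $i$ before $q^*$, which have depth $<m$, so $R_j^{pre}<m$. Hence $s_e,\dots,u$ is a right chain in $\mathrm{sub}(a_i)\setminus\{a_i\}$, with quantities $Q_1,D_1$, depths $\le m$ and value $m$ attained; and the walk goes from $v$ to $q^*$ by arcs only. Attaining $m$ gives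
$$D_1\ge(m-X_{s_e})+(m-X_u).\tag{4}$$
Replace everything from $s'$ to $q^*$ by the arc $s'\to q^*$. This has fewer steps; we show that the net does not drop. Since $\rho(s',w)=\rho(s',a_i)+X_w$ for $w\in\mathrm{sub}(a_i)$, and $X_{q^*}\ge m\ge X_{s_e}$,
$$\rho(s',q^*)-\rho(s',s_e)=X_{q^*}-X_{s_e},\qquad|x(s')-x(q^*)|\le|x(s')-x(s_e)|+X_{q^*}-X_{s_e},$$
so $G(s',q^*)-G(s',s_e)\ge(\varepsilon-K)(X_{q^*}-X_{s_e})$. The left move contributed $-K(X_u+X_v)$.

*If $q^*\ne v$*, let $q'\to q^*$ be the last arc before $q^*$, and let the right chain $v,\dots,q'$ have quantities $Q_2,D_2$; its depths are $<m$. We have $\rho(q',q^*)\le X_{q'}+X_{q^*}$ and $|x(q')-x(q^*)|=X_{q^*}-X_{q'}$. So the net changes by at least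
$$\begin{aligned}&(\varepsilon-K)(X_{q^*}-X_{s_e})-Q_1-Q_2-\varepsilon(X_{q'}+X_{q^*})+K(D_1+D_2+X_u+X_v)+K(X_{q^*}-X_{q'})\\&=K(X_{s_e}-X_{q'})-\varepsilon(X_{s_e}+X_{q'})-Q_1-Q_2+K(D_1+D_2+X_u+X_v).\end{aligned}$$
All terms in $X_{q^*}$ canceled, which is good since $X_{q^*}$ may be huge. By (H) with $R=m$, $Q_l\le\kappa m+\frac K4D_l$. Also $D_2\ge X_{q'}-X_v$, and $\varepsilon(X_{s_e}+X_{q'})\le2\varepsilon m$. Using (4) and weakening $K(X_u+X_v)$ to $\frac{3K}4(X_u+X_v)$, the change is at least
$$K(X_{s_e}-X_{q'})+\tfrac{3K}4(2m-X_{s_e}+X_{q'})-2(\kappa+\varepsilon)m=\tfrac K4(X_{s_e}-X_{q'})+\tfrac{3K}2m-2(\kappa+\varepsilon)m .$$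
Since $X_{s_e}\ge0$ and $X_{q'}<m$, this is at least $(\frac{5K}4-2\kappa-2\varepsilon)m>0$.

*If $q^*=v$*, the change is at least
$$-K(X_v-X_{s_e})-Q_1+KD_1+K(X_u+X_v)\ge\tfrac{3K}4(D_1+X_u+X_{s_e})-\kappa m\ge(\tfrac{3K}2-\kappa)m>0,$$
by (H) and (4). Either way we get a shorter positive closed walk, a contradiction.

**Step 7: the case $R_i^{post}<R_i^{pre}$, so $m=R_i^{post}$.** Let $u^*$ be the last node of the pre-visit with $X_{u^*}\ge m$. A left move $j$ in the pre-visit starting at or after $u^*$ would have its post-visit among nodes of the pre-visit of $i$ after $u^*$, so $R_j^{post}<m$. A left move $j$ in the post-visit would have $R_j^{pre}<m$. Both are impossible. So the walk goes from $u^*$ to $u$ by arcs, and $v,\dots,s_x$ is a right chain, with quantities $Q_2,D_2$, depths $\le m$ and value $m$ attained, so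
$$D_2\ge(m-X_v)+(m-X_{s_x}).\tag{5}$$
Replace everything from $u^*$ to $s''$ by the arc $u^*\to s''$; this has fewer steps. Since $\rho(w,s'')=X_w+\rho(a_i,s'')$ for $w\in\mathrm{sub}(a_i)$ and $X_{u^*}\ge m\ge X_{s_x}$, we have $G(u^*,s'')-G(s_x,s'')\ge(\varepsilon-K)(X_{u^*}-X_{s_x})$.

*If $u^*\ne u$*, let $u^*\to u'$ be the arc leaving $u^*$, and let the right chain $u',\dots,u$ have quantities $Q_1,D_1$; its depths are $<m$. Here $\rho(u^*,u')\le X_{u^*}+X_{u'}$ and $|x(u^*)-x(u')|=X_{u^*}-X_{u'}$. The net changes by at least
$$\begin{aligned}&(\varepsilon-K)(X_{u^*}-X_{s_x})-\varepsilon(X_{u^*}+X_{u'})+K(X_{u^*}-X_{u'})-Q_1-Q_2+K(D_1+D_2+X_u+X_v)\\&=K(X_{s_x}-X_{u'})-\varepsilon(X_{s_x}+X_{u'})-Q_1-Q_2+K(D_1+D_2+X_u+X_v).\end{aligned}$$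
By (H), by (5) and by $D_1\ge X_{u'}-X_u$, this is at least
$$K(X_{s_x}-X_{u'})+\tfrac{3K}4(2m-X_{s_x}+X_{u'})-2(\kappa+\varepsilon)m=\tfrac K4(X_{s_x}-X_{u'})+\tfrac{3K}2m-2(\kappa+\varepsilon)m\ge(\tfrac{5K}4-2\kappa-2\varepsilon)m>0 .$$

*If $u^*=u$*, the change is at least
$$-K(X_u-X_{s_x})-Q_2+KD_2+K(X_u+X_v)\ge\tfrac{3K}4(D_2+X_v+X_{s_x})-\kappa m\ge(\tfrac{3K}2-\kappa)m>0 .$$
Both contradict minimality, and Lemma 1 is proved. $\square$

By Proposition 3 and Lemma 1, **Theorem 1 follows once (H) holds for a single choice of $U$**. From now on the $U_b$ are independent and uniform on $[0,1]$, and we show that (H) holds with positive probability.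

## 7. Reduction of (H) to fine arcs

**Step 1: non-core $a$ costs nothing.** A right chain in $\mathrm{sub}(a)$ consists of distinct vertices, so if $m(a)\le\sqrt n$ it has fewer than $\sqrt n$ arcs, each with $r_i\le2R$. Hence $Q\le\varepsilon\sqrt n\cdot2R=2R$, and (H) holds for $a$, whatever $U$ is.

**Step 2: normalization for core $a=v_0$.** Now $x(v_0)$ is deterministic. For a right chain in $\mathrm{sub}(v_0)\setminus\{v_0\}$ redefine $R:=6\max_id(v_0,u_i)>0$. For fixed $v_0$ this takes at most $n$ values, none of them random. Then $\rho(v_0,u_i)\le R$, $r_i\le2R$, and $R\le6\max_i\rho(v_0,u_i)$. Put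
$$P=\sum_i\frac{r_i}R,\qquad V=\frac D{\tau R}.$$
It suffices to show that with positive probability, for all core $v_0$ and all such chains,
$$P\le102\sqrt n+\tfrac V4,\tag{6}$$
because then $Q=\varepsilon RP\le102R+\frac\varepsilon{4\tau}D=102R+\frac K4D\le612\max_i\rho(v_0,u_i)+\frac K4D$, which implies (H).

For an arc $u_{i-1}\to u_i$ of the chain let $a'=\mathrm{lca}(u_{i-1},u_i)$ and let $b'$ be the child of $a'$ towards $u_i$. By (O2), $b'$ is a non-first child and $u_{i-1}<b'$.

**Step 3: loose arcs.** Call an arc *loose* if $|\Delta_i|\ge8\tau r_i$, and *tight* otherwise. Loose arcs contribute at most $\sum|\Delta_i|/(8\tau R)\le V/8$ to $P$.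

**Step 4: tight arcs entering a large subtree.** Say that a tight arc is of *type A* if $m(b')>\sqrt n$. There are fewer than $\sqrt n$ of them in the chain, so they contribute at most $2\sqrt n$ to $P$. To see this, for a core vertex $b$ let $\ell(b)$ be the vertex reached from $b$ by repeatedly passing to the first child while that child is core. A vertex with a core child has a core first child, so $\ell(b)$ is core without core child. Two distinct core vertices without core child are not in ancestor relation, so their subtrees are disjoint; each has size $>\sqrt n$; so there are fewer than $\sqrt n$ such vertices. It remains to see that different type A arcs have different $\ell(b')$. Let $t\to u$ (earlier) and $\tilde t\to\tilde u$ (later) be type A arcs with vertices $b',\tilde b'$ and $\ell(b')=\ell(\tilde b')$. If $b'\ne\tilde b'$, both are ancestors of the common $\ell$, and the lower of the two lies on the first-child path starting at the upper one; so it is a first child, a contradiction. If $b'=\tilde b'$, then $\tilde t<\tilde b'=b'\le u\le\tilde t$, a contradiction.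

**Step 5: what remains.** The remaining arcs are *fine*: tight with $m(b')\le\sqrt n$. For a fine arc $b'$ is non-core, so the target $u_i$ is non-core and $b'$ lies in the piece of the target. Let $P_F$ be the contribution of the fine arcs to $P$. By Steps 3 and 4, (6) follows from
$$P_F\le100\sqrt n+\tfrac V8.\tag{7}$$

In the example, if all arcs of $s_1\prec s_3\prec t_{11}\prec t_{12}$ are tight, then $s_3\to t_{11}$ is of type A ($b'=t$, $m(t)=4>3$), and the other two are fine, with $b'=s_3$ and $b'=t_{12}$.

**Step 6: a tight arc is not much longer than its right leg.** For a tight arc $v\to v'$ with $r=\rho(v,v')$ let $Y=\rho(a',v)$, $Y'=\rho(a',v')$. Then $r=Y+Y'$ and $|Y-Y'|=|x(v)-x(v')|<8\tau r\le r/2$, so $Y'\ge r/4$. By (2), $Y'\le6\,d(a',v')$, hence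
$$r\le24\,d(a',v').\tag{8}$$

## 8. A fresh random variable for each new vertex

To bound the probability of many near-collisions in $x$ along a chain, we reveal the variables $U_b$ in preorder. Given an earlier vertex $e$ and a later vertex $w$, we want a variable that moves $x(w)$ but has not been revealed by the time $e$ is.

**Definition (fresh variable).** For a non-core $w$ in piece $S$, and $e=\emptyset$ or a vertex $e\prec w$, let $\beta(e,w)$ be the child of $\mathrm{lca}(e,w)$ towards $w$ if $e\in S$, and $\beta(e,w)=b_S$ otherwise (in particular if $e=\emptyset$). Let $\pi(e,w)$ be the parent of $\beta(e,w)$.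

In the example $\beta(s_3,t_{11})=t_1$ and $\beta(t_{11},t_{12})=t_{12}$. Two properties make this useful.

* $\beta(e,w)\in B$ and it is an ancestor of $w$. If $e\in S$, it is a non-first child by (O2), its parent $\mathrm{lca}(e,w)$ lies in $S$, and $\alpha_\beta=(m(\mathrm{lca}(e,w))/\sqrt n)^{1/2}$. Otherwise it is a piece root and $\alpha_\beta=1$.
* If $e\ne\emptyset$, then $e<\beta(e,w)$. If $e\in S$ this is (O2). Otherwise $e<w$ and $e$ is not in the interval $S$, which starts with $b_S$.

Let $\mathcal F_e=\sigma(U_b:b\in B,\ b\le e)$, with $\mathcal F_\emptyset$ trivial. If $w\le e$, then $x(w)$ is $\mathcal F_e$-measurable, since it involves only $U_b$ with $b$ an ancestor of $w$, so $b\le w\leq e$. And $\mathcal F_e$ is generated by variables $U_b$ with $b\ne\beta(e,w)$.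

**Definition (cells).** Fix a core $v_0$ and a value $R$, and let $c(v)=\lfloor(x(v)-x(v_0))/(\tau R)\rfloor$.

**Step 1: the probability of hitting a prescribed cell.** Let $w$ and $e$ be as above in $\mathrm{sub}(v_0)$ (or $e=\emptyset$), $\beta=\beta(e,w)$, $\pi=\pi(e,w)$, and let $c^*$ be an $\mathcal F_e$-measurable integer. Condition on all $U_b$ with $b\ne\beta$; this fixes $c^*$. Then $x(w)$ is a constant plus $\alpha_\beta U_\beta\,d(\pi,w)$ with $U_\beta$ uniform on $[0,1]$, and $c(w)=c^*$ confines $x(w)$ to an interval of length $\tau R$. Averaging down to $\mathcal F_e$,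
$$\Pr(c(w)=c^*\mid\mathcal F_e)\le\frac{\tau R}{\alpha_\beta\,d(\pi,w)}.\tag{9}$$

## 9. A generating function over all chains at once

We need (7) simultaneously for all right chains, and already in a star every nonempty set of leaves is a right chain. The probability that a chain misbehaves depends on the chain, through the lengths in (9). So instead of one estimate for all chains we sum over all of them with weights: each collision will be weighted by the length $d(\pi,w)/R$, which cancels the denominator in (9) and leaves a factor free of scale.

**Definition (records).** Fix $v_0$, $R$ and an integer $c_0$. A *record* consists of non-core vertices $w_1\prec\dots\prec w_q$ of $\mathrm{sub}(v_0)$ and integers $D_1,\dots,D_q$ ($q\ge0$). Put $w_0=\emptyset$ and $c(w_0):=c_0$. The $l$-th event is $E_l=\{c(w_l)=c(w_{l-1})+D_l\}$, the $l$-th weight is $\omega_l=24\,d(\pi(w_{l-1},w_l),w_l)/R$. With $z=e^{-1/16}$ let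
$$Z=\sum_{\text{records}}\ \prod_{l=1}^qz^{(|D_l|-1)_+}\,\omega_l\,\mathbf 1[E_l].$$

The empty record contributes $1$. Given $w_1\prec\dots\prec w_q$, exactly one choice of integers makes all events hold.

**Step 1: a bad chain makes $Z$ large.** Let a right chain in $\mathrm{sub}(v_0)\setminus\{v_0\}$ with the given $R$ have $c(u_0)=c_0$. Let $J$ be a subset of its fine arcs, $v_1\to v_1',\dots,v_q\to v_q'$ in chain order. Take $w_l=v_l'$, with the integers $D_l$ for which all $E_l$ hold. This is a record, because the targets are non-core and $v_{l-1}'=v_l$ or $v'_{l-1}\prec v_l$, and $v_l\prec v_l'$. Different $J$ give different records, since an arc of the chain is determined by its target.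

*Claim: $\omega_l\ge r/R$, where $r=\rho(v_l,v_l')$.* Put $e=w_{l-1}$, let $S$ be the piece of $v_l'$, $a'=\mathrm{lca}(v_l,v_l')$, $b'$ the child of $a'$ towards $v_l'$, and $\beta=\beta(e,v_l')$. First, $b'\in\mathrm{sub}(\beta)$. If $e=\emptyset$ or $e\notin S$, then $\beta=b_S$, and $b'\in S$. If $e\in S$, both $b'$ and $\beta$ are ancestors of $v_l'$; if $b'$ were a strict ancestor of $\beta$, it would be an ancestor of $\mathrm{parent}(\beta)=\mathrm{lca}(e,v_l')$, so $e\in\mathrm{sub}(b')$ and $e\ge b'$, contradicting $e\le v_l<b'$. So $\pi(e,v_l')=\mathrm{parent}(\beta)$ is an ancestor of $\mathrm{parent}(b')=a'$, and by (8)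
$$24\,d(\pi(e,v_l'),v_l')\ge24\,d(a',v_l')\ge r .$$

We have $0\le r/R\le2$, and $s\ge e^{s/2}-1$ on $[0,2]$: the right side is convex, with equality at $0$, and at $s=2$ we have $e-1\le2$. So $\omega_l\ge e^{r/(2R)}-1$.

Next put $v_0':=u_0$. Integer parts satisfy $|\lfloor s\rfloor-\lfloor t\rfloor|\le|s-t|+1$, so $(|D_l|-1)_+\le|x(v_l')-x(v_{l-1}')|/(\tau R)$, which is at most $1/(\tau R)$ times the $x$-variation of the chain between $v_{l-1}'$ and $v_l'$. These segments of the chain do not overlap, so $\sum_l(|D_l|-1)_+\le D/(\tau R)=V$. Summing over all subsets $J$ of the fine arcs,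
$$Z\ge z^V\prod_{\text{fine arcs}}\big(1+(e^{r_i/(2R)}-1)\big)=\exp\big(\tfrac12P_F-\tfrac1{16}V\big).\tag{10}$$
So if (7) fails for a chain with data $(v_0,R,c_0)$, then $Z>e^{50\sqrt n}$.

**Step 2: the expectation along a fixed sequence.** Let
$$\theta=\sum_{D\in\mathbb Z}z^{(|D|-1)_+}=1+\frac2{1-z},\qquad\eta(e,w)=\frac{24\,\theta\tau}{\alpha_{\beta(e,w)}} .$$
Since $1-e^{-1/16}\ge\frac1{16}-\frac1{512}=\frac{31}{512}$, we have $\theta\le1+\frac{1024}{31}\le35$. For fixed $w_1\prec\dots\prec w_q$ we claim
$$\sum_{D_1,\dots,D_q}\mathbb E\prod_{l=1}^qz^{(|D_l|-1)_+}\omega_l\mathbf 1[E_l]\le\prod_{l=1}^q\eta(w_{l-1},w_l).\tag{11}$$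
The proof is by induction on $q$; for $q=0$ both sides are $1$. The events $E_1,\dots,E_{q-1}$ and the integer $c(w_{q-1})+D_q$ are $\mathcal F_{w_{q-1}}$-measurable, because $w_1<\dots<w_{q-1}$. The weights are deterministic. So we may replace $\mathbf 1[E_q]$ by $\Pr(E_q\mid\mathcal F_{w_{q-1}})$, and by (9)
$$\omega_q\Pr(E_q\mid\mathcal F_{w_{q-1}})\le\frac{24\,d(\pi,w_q)}R\cdot\frac{\tau R}{\alpha_\beta\,d(\pi,w_q)}=\frac{24\tau}{\alpha_\beta},\qquad\beta=\beta(w_{q-1},w_q),\ \pi=\pi(w_{q-1},w_q).$$
Summing $z^{(|D_q|-1)_+}$ over $D_q$ gives the factor $\eta(w_{q-1},w_q)$, and induction handles the rest.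

**Step 3: summing over all sequences.** All terms are nonnegative, so $\mathbb EZ$ is at most the sum of the right side of (11) over the sequences $w_1\prec\dots\prec w_q$. The vertices increase in preorder, and pieces are preorder intervals. So a sequence is a concatenation of nonempty blocks, each contained in one piece, different blocks in different pieces, ordered by the preorder of the pieces. For the first vertex of a block, $\eta=24\theta\tau$, since the preceding entry is $\emptyset$ or lies outside the piece. For a later vertex the preceding entry $e$ lies in the same piece $S$, and by (3)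
$$\sum_{w\in S,\,w\succ e}\eta(e,w)\le24\theta\tau\cdot7\sqrt n=\frac{168\,\theta}K\le\frac12 .$$
Summing over the last vertex first, the blocks in $S$ with $j+1$ vertices have total weight at most $24\theta\tau|S|2^{-j}$. So all nonempty blocks in $S$ together have weight at most $24\theta\tau|S|\sum_{j\ge0}2^{-j}=48\theta\tau|S|$. A sequence is determined by its (possibly empty) blocks, and its weight is the product of theirs. Hence
$$\mathbb EZ\le\prod_S\big(1+48\theta\tau|S|\big)\le e^{48\theta\tau n}\le e^{1680\sqrt n/K}=e^{0.07\sqrt n}.\tag{12}$$

For a star this is particularly transparent: every piece is a single leaf, there are no later vertices in a block, and $\mathbb EZ\le(1+24\theta\tau)^{n-1}$. In general (3) is what keeps the blocks under control.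

**Step 4: the union over the data.** By (10), (12) and Markov's inequality, for fixed $(v_0,R,c_0)$ the probability that (7) fails for some chain with these data is at most $e^{0.07\sqrt n-50\sqrt n}\le e^{-49\sqrt n}$. There are at most $n$ choices of $v_0$ and, for each, at most $n$ of $R$. Since $0\le x(u_0)-x(v_0)\le R$, there are at most $1/\tau+1=K\sqrt n+1\le24001\sqrt n$ choices of $c_0$. As $\ln n=2\ln\sqrt n\le2\sqrt n$, the total failure probability is at most
$$24001\,n^{5/2}e^{-49\sqrt n}\le24001\,e^{-44\sqrt n}<1 .$$
So with positive probability (7) holds for all chains and all core $v_0$. By Section 7 this gives (6), and with Step 1 of that section (H). Fix such a $U$. By Lemma 1 no closed walk has positive net, and Proposition 3 gives Theorem 1. $\blacksquare$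

## 10. Subsets of $\mathbb R$-trees in normed planes

**Definition ($\mathbb R$-tree).** An $\mathbb R$-tree is a metric space in which any two points $p,q$ are joined by a geodesic $[p,q]$, isometric to a real interval, and every injective continuous path from $p$ to $q$ has image $[p,q]$.

A weighted tree whose edges are replaced by segments is an example. Another is the plane with $d(p,q)=\|p-q\|$ if $p,q$ lie on a common ray from $0$ and $d(p,q)=\|p\|+\|q\|$ otherwise: infinitely many rays glued at $0$.

We recall John's theorem in dimension two: a centrally symmetric convex body $M$ in $\mathbb R^2$ contains an ellipse $E$, centered at the origin, with $E\subset M\subset\sqrt2E$. Equivalently, for every $2$-dimensional normed space $X$ there is a linear isomorphism $L:\ell_2^2\to X$ with $\|L\|\,\|L^{-1}\|\le\sqrt2$.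

**Step 1: an $n$-point subset spans a finite tree with few vertices.** Let $A=\{p_1,\dots,p_n\}$ be a subset of an $\mathbb R$-tree, $n\ge2$, and $Y_k=\bigcup_{j\le k}[p_1,p_j]$. If $p_{k+1}\notin Y_k$, let $p$ be the first point of $[p_{k+1},p_1]$, coming from $p_{k+1}$, that lies in the compact set $Y_k$. Since $p\in[p_1,p_j]$ for some $j\le k$, uniqueness gives $[p,p_1]\subset[p_1,p_j]\subset Y_k$. So $Y_{k+1}$ arises from $Y_k$ by attaching the segment $[p_{k+1},p]$ at the single point $p$. By induction $Y_n$ is a finite tree of segments all of whose leaves lie in $A$, and by uniqueness of arcs its path distances are those of the $\mathbb R$-tree. Take as vertices $A$ and the branch points (degree $\ge3$). There are at most $n$ leaves; since $\sum_v(\deg v-2)=-2$ in a tree with at least two vertices, the number of branch points is at most the number of leaves minus $2$, so at most $n-2$. This is a weighted tree with at most $2n-2$ vertices, and it induces the given metric on $A$.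

**Step 2: the upper bound.** Apply Theorem 1 to this tree and restrict to $A$: the distortion in the Euclidean plane is at most $C\sqrt{2n}$. Composing with the isomorphism $L$ multiplies the distortion by at most $\|L\|\,\|L^{-1}\|\le\sqrt2$. So $A$ embeds into $X$ with distortion at most $2C\sqrt n$.

**Step 3: the lower bound and the order of magnitude.** The lower bound for the star is Proposition 2. In its proof also $\Delta\ge1$, so $\sqrt{n-1}\le\Delta+1\le2\Delta$ and $\Delta\ge\frac12\sqrt{n-1}$, which is $\Omega(\sqrt n)$ with an absolute constant. Since every $n$-point tree metric is a subset of an $\mathbb R$-tree, the worst-case distortion of $n$-point tree metrics in $X$ is $\Theta(\sqrt n)$ with absolute constants. This proves Theorem 2. $\blacksquare$
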